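\title{Categorically equivalent finite $p$-rings are weakly isomorphic}

\begin{abstract}
Two algebras are categorically equivalent if some equivalence of categories between the varieties they generate sends one to the other. They are weakly isomorphic if one is term equivalent to an isomorphic copy of the other. We prove that categorically equivalent finite rings with identity whose orders are powers of the same prime $p$ are weakly isomorphic. More generally, every equivalence between nontrivial locally finite varieties of rings of $p$-power characteristic is naturally isomorphic to a term equivalence. A count of homomorphisms reduces the statement to the preservation of orders of finite rings, and a count of derivations shows that orders of nilpotent ideals are preserved. For two distinct primes the same argument shows that only products of finite fields can occur.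
\end{abstract}

\section{Introduction}\label{sec:intro}

Rings are associative with identity and are regarded as algebras with the operations $+,-,\cdot,0,1$. Subrings contain $1$, homomorphisms preserve $1$, and the zero ring is allowed. For a prime $p$, a \emph{$p$-ring} is a finite ring whose order is a power of $p$. Every finite ring is a direct product of $p$-rings for distinct primes $p$, its \emph{$p$-components}.

A \emph{variety} is a class of algebras of one signature that is defined by identities; equivalently, it is closed under homomorphic images, subalgebras and direct products. We regard it as a category whose morphisms are all homomorphisms. The variety generated by an algebra $A$ is denoted by $\mathbf{V}(A)$. Algebras $A$ and $B$ are \emph{categorically equivalent} if there is an equivalence of categories $F\colon\mathbf{V}(A)\to\mathbf{V}(B)$ with $F(A)\cong B$.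

An $n$-ary term $u$ ($n\ge 0$) defines on each algebra $A$ of its signature a \emph{term operation} $u^A\colon A^n\to A$. Two algebras are \emph{term equivalent} if they have the same underlying set and the same term operations, and $A$ and $B$ are \emph{weakly isomorphic} if $A$ is term equivalent to an isomorphic copy of $B$. For example, a ring $R$ and its opposite ring $R^{\mathrm{op}}$ are term equivalent, because each multiplication is obtained from the other by exchanging the variables. A \emph{term equivalence} from a variety $\mathcal{V}$ to a variety $\mathcal{W}$ is a bijection $\Phi\colon\mathcal{V}\to\mathcal{W}$ such that $\Phi(A)$ has the same underlying set as $A$ and such that there are a $\mathcal{V}$-term $g^*$ for each basic operation $g$ of $\mathcal{W}$ and a $\mathcal{W}$-term $f^*$ for each basic operation $f$ of $\mathcal{V}$ with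
\[
g^{\Phi(A)}=(g^*)^A\quad\text{and}\quad f^A=(f^*)^{\Phi(A)}\qquad\text{for all }A\in\mathcal{V}.
\]
Then $A$ and $\Phi(A)$ are term equivalent, and a map is a homomorphism $A\to A_1$ exactly when it is a homomorphism $\Phi(A)\to\Phi(A_1)$. So $\Phi$, acting as the identity on maps, is an isomorphism of categories.

Weak isomorphism is a special case of categorical equivalence. Indeed, if $A$ and $B$ are term equivalent, choose terms $g^*$ and $f^*$ as above for this one pair. An identity of $B$ translates into an identity of $A$, which then holds throughout $\mathbf{V}(A)$; hence the translations map $\mathbf{V}(A)$ into $\mathbf{V}(B)$ and back. They are mutually inverse because translating a basic operation twice returns it on the generating algebra, and this again is an identity.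

The two notions differ in what they remember. A weak isomorphism keeps the elements and only changes the list of basic operations. A categorical equivalence keeps the homomorphisms between members of the variety, hence endomorphism monoids, subalgebra lattices and congruence lattices, but it need not keep the elements. Finite fields show the gap. If $\mathbb{F}_{p^k}$ and $\mathbb{F}_{q^l}$ are categorically equivalent, then their automorphism groups, cyclic of orders $k$ and $l$, are isomorphic, so $k=l$. The characteristic, however, is not determined, as the second of the following known results shows. We quote them together with the problem, which is posed in \cite{problem}.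
\begin{itemize}
\item[(K1)] Finite rings are categorically equivalent if and only if there is a one-to-one correspondence between their $p$-components such that corresponding components are categorically equivalent.
\item[(K2)] For distinct primes $p$ and $q$, a $p$-ring $R$ and a $q$-ring $S$ are categorically equivalent if and only if $R\cong\mathbb{F}_{p^{k_1}}\times\dots\times\mathbb{F}_{p^{k_m}}$ and $S\cong\mathbb{F}_{q^{k_1}}\times\dots\times\mathbb{F}_{q^{k_m}}$ for some positive integers $k_1,\dots,k_m$.
\item[(K3)] Categorically equivalent $p$-rings have isomorphic additive groups.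
\item[(K4)] Categorically equivalent $p$-rings $R$ and $S$ with $|R|\le p^3$ are weakly isomorphic, but not necessarily isomorphic.
\end{itemize}
By (K1) and (K2), the remaining case is that of two $p$-rings for the same prime. There two categorically equivalent fields are isomorphic, (K3) says that no elements are gained or lost, and opposite rings show that isomorphism is too much to expect (Example~\ref{ex:opposite}). Together with (K4), this suggests the question: \emph{are categorically equivalent $p$-rings, for the same prime $p$, always weakly isomorphic?} The answer is yes.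

\begin{theorem}\label{thm:main}
If $R$ and $S$ are categorically equivalent finite $p$-rings for the same prime $p$, then $R$ and $S$ are weakly isomorphic.
\end{theorem}

We prove a statement about all equivalences between suitable varieties. A variety is \emph{nontrivial} if it has a member with more than one element, and \emph{locally finite} if its finitely generated members are finite. Let $U_{\mathcal{V}}\colon\mathcal{V}\to\mathbf{Set}$ be the underlying-set functor.

\begin{theorem}\label{thm:varieties}
Let $p,q$ be primes, let $\mathcal{V}$ and $\mathcal{W}$ be nontrivial locally finite varieties of rings satisfying $p^a\cdot 1=0$ and $q^b\cdot 1=0$ respectively, and let $F\colon\mathcal{V}\to\mathcal{W}$ be any equivalence of categories.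
\begin{itemize}
\item[(a)] If $p=q$, then $U_{\mathcal{W}}F$ and $U_{\mathcal{V}}$ are naturally isomorphic. Hence $F$ is naturally isomorphic to a term equivalence from $\mathcal{V}$ to $\mathcal{W}$. In particular $F(A)$ is weakly isomorphic to $A$ for every $A\in\mathcal{V}$, and if $A$ is finite, then $A$ and $F(A)$ have isomorphic additive groups.
\item[(b)] If $p\ne q$, then every finite $A\in\mathcal{V}$ is a direct product of finite fields, and $A\cong\prod_i\mathbb{F}_{p^{k_i}}$ implies $F(A)\cong\prod_i\mathbb{F}_{q^{k_i}}$.
\end{itemize}
\end{theorem}

The proofs of both theorems use none of (K1)--(K4), and Theorem~\ref{thm:varieties} contains (K3) and the ``only if'' part of (K2). Section~\ref{sec:preserve} shows that the elements of $F(A)$ can be seen inside $\mathcal{V}$ as the homomorphisms $P\to A$ from one finite algebra $P$. Section~\ref{sec:count} reduces part (a) to the equality $|F(A)|=|A|$ for finite $A$. A finite ring is built from its radical, which is nilpotent, and from simple rings. Nilpotent ideals are the main step: it is carried out on the dual numbers in Section~\ref{sec:dual} and in general in Sections~\ref{sec:products}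 and~\ref{sec:nilpotent}. Section~\ref{sec:simple} treats simple rings and completes the proofs. Section~\ref{sec:class} combines Theorem~\ref{thm:main} with (K1) and (K2) into a classification and shows that the theorem is sharp.

\section{What an equivalence preserves}\label{sec:preserve}

In this section and the next, $\mathcal{V}$ and $\mathcal{W}$ are locally finite varieties of arbitrary signatures; the empty algebra is admitted when a signature has no constants. Let $F\colon\mathcal{V}\to\mathcal{W}$ be an equivalence. Thus $F$ is bijective on each set of morphisms, every member of $\mathcal{W}$ is isomorphic to some $F(A)$, and there is a functor $G\colon\mathcal{W}\to\mathcal{V}$ with natural isomorphisms $\delta\colon GF\to\mathrm{Id}_{\mathcal{V}}$ and $\varepsilon\colon FG\to\mathrm{Id}_{\mathcal{W}}$. Every statement about $F$ also holds for $G$.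

The free algebra $\mathrm{Fr}_{\mathcal{V}}(n)$ on $x_1,\dots,x_n$ consists of the $n$-ary terms modulo the identities of $\mathcal{V}$, and $h\mapsto(h(x_1),\dots,h(x_n))$ is a bijection $\operatorname{Hom}(\mathrm{Fr}_{\mathcal{V}}(n),A)\to A^n$ for $A\in\mathcal{V}$. In particular $\mathrm{Fr}_{\mathcal{V}}(0)$ is an initial object. Limits in $\mathcal{V}$ are formed on the underlying sets: products are direct products, and terminal objects are the one-element algebras.

\begin{lemma}\label{lem:basic}
Let $A\in\mathcal{V}$.
\begin{itemize}
\item[(a)] $F$ preserves limits and initial objects, and $\operatorname{Aut}(A)\cong\operatorname{Aut}(F(A))$.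
\item[(b)] A homomorphism $h$ is injective, or surjective, if and only if $F(h)$ is.
\item[(c)] Sending a subalgebra $T\le A$ to the image of $F(T)\to F(A)$ is an isomorphism of subalgebra lattices, and this image is isomorphic to $F(T)$.
\item[(d)] $A$ is finite if and only if $F(A)$ is finite.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Limits and initial objects are defined by universal properties, and $F$ is a bijection on morphisms that respects composition.

(b) We describe both properties by composition of morphisms alone; then equivalences preserve and reflect them. Injective homomorphisms are monomorphisms. Conversely, if $h(a)=h(a')$ with $a\ne a'$, then the homomorphisms $\mathrm{Fr}_{\mathcal{V}}(1)\to A$ given by $x\mapsto a$ and $x\mapsto a'$ are distinct and become equal after composing with $h$, so $h$ is not a monomorphism. Next, $h$ is surjective if and only if in every factorization $h=mg$ with $m$ a monomorphism, $m$ is an isomorphism: if $h$ is surjective, such an $m$ is bijective, and for the converse take for $m$ the inclusion of the image of $h$.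

(c) For injective homomorphisms $m,m_1$ into $A$, the image of $m$ lies in the image of $m_1$ if and only if $m$ factors through $m_1$, and this holds if and only if $F(m)$ factors through $F(m_1)$. So the map preserves and reflects inclusion. It is onto: if $S\le F(A)$, choose an isomorphism $F(T_0)\to S$; followed by the inclusion, it equals $F(h)$ for an injective $h\colon T_0\to A$, and $S$ corresponds to $h(T_0)$. An order isomorphism of complete lattices preserves all joins and meets.

(d) The algebra $A$ is finitely generated if and only if every family of subalgebras with join $A$ has a finite subfamily with join $A$. For ``if'', apply the condition to the one-generated subalgebras. For ``only if'', each of finitely many generators lies in the join of finitely many members of the family. By (c), $F$ preserves and reflects finite generation, which by local finiteness is the same as finiteness.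
\end{proof}

For varieties of rings, quotients are described by ideals. If $I$ is an ideal of $A\in\mathcal{V}$, put
\[
I^F=\ker\bigl(F(A)\to F(A/I)\bigr).
\]

\begin{lemma}\label{lem:ideals}
Let $\mathcal{V}$ and $\mathcal{W}$ be varieties of rings and $A\in\mathcal{V}$. Then $I\mapsto I^F$ is an isomorphism from the ideal lattice of $A$ onto that of $F(A)$; in particular $(I+K)^F=I^F+K^F$. The map $F(A)\to F(A/I)$ induces an isomorphism $F(A)/I^F\cong F(A/I)$, under which $K^F/I^F$ corresponds to $(K/I)^F$ for $I\subseteq K$. Finally, $\delta_A$ maps $(I^F)^G$ onto $I$.
\end{lemma}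

\begin{proof}
The map $F(A)\to F(A/I)$ is surjective by Lemma~\ref{lem:basic}(b), which gives the isomorphism. For surjections $s,s_1$ out of $A$ we have $\ker s\subseteq\ker s_1$ if and only if $s_1$ factors through $s$, so $I\mapsto I^F$ preserves and reflects inclusion. If $L$ is an ideal of $F(A)$, choose an isomorphism $F(A)/L\to F(A_0)$; the resulting surjection $F(A)\to F(A_0)$ is $F(s)$ for a surjection $s$, and $L=(\ker s)^F$. Joins of ideals are sums. For $I\subseteq K$, the map $F(A)\to F(A/K)$ has kernel $K^F$ and factors as $F(A)\to F(A/I)\to F(A/K)$, where the second map has kernel $(K/I)^F$. Finally, $(I^F)^G$ is the kernel of $GF(A)\to GF(A/I)$, and $\delta$ identifies this map with $A\to A/I$.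
\end{proof}

The elements of an algebra $B\in\mathcal{W}$ are the homomorphisms $\mathrm{Fr}_{\mathcal{W}}(1)\to B$. Carrying the free algebra over to $\mathcal{V}$ makes the elements of $F(A)$ accessible from $A$.

\begin{lemma}\label{lem:P}
The algebra $P=G(\mathrm{Fr}_{\mathcal{W}}(1))$ is finite, and there are bijections $\theta_A\colon\operatorname{Hom}(P,A)\to F(A)$, for $A\in\mathcal{V}$, such that $\theta_{A_1}(h\chi)=F(h)(\theta_A(\chi))$ for all homomorphisms $\chi\colon P\to A$ and $h\colon A\to A_1$.
\end{lemma}

\begin{proof}
The algebra $\mathrm{Fr}_{\mathcal{W}}(1)$ is finite by local finiteness, so $P$ is finite by Lemma~\ref{lem:basic}(d) for $G$. Since $F(P)\cong\mathrm{Fr}_{\mathcal{W}}(1)$, the algebra $F(P)$ is free on one element $y$. Put $\theta_A(\chi)=F(\chi)(y)$. This is the composite of the bijections $\operatorname{Hom}(P,A)\to\operatorname{Hom}(F(P),F(A))\to F(A)$, and $F(h\chi)(y)=F(h)(F(\chi)(y))$.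
\end{proof}

\section{From orders to terms}\label{sec:count}

The functor $U_{\mathcal{V}}$ is represented by $Q=\mathrm{Fr}_{\mathcal{V}}(1)$, and $U_{\mathcal{W}}F$ is represented by $P$. If $P\cong Q$, then $F$ keeps underlying sets. It then also keeps term operations, because these can be recognized from the category and the underlying-set functor, as the following case of the Yoneda lemma shows. Write $U_{\mathcal{V}}^n$ for the functor $A\mapsto A^n$.

\begin{lemma}\label{lem:yoneda}
For $n\ge0$, the natural transformations $U_{\mathcal{V}}^n\to U_{\mathcal{V}}$ are exactly the families $(u^A)_{A\in\mathcal{V}}$ with $u$ an $n$-ary $\mathcal{V}$-term.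
\end{lemma}

\begin{proof}
Homomorphisms commute with term operations, so each such family is natural. Conversely, let $\tau$ be natural and let the term $u$ represent the element $\tau_{\mathrm{Fr}_{\mathcal{V}}(n)}(x_1,\dots,x_n)$. Given $a_1,\dots,a_n\in A$, let $h\colon\mathrm{Fr}_{\mathcal{V}}(n)\to A$ send $x_i$ to $a_i$. Naturality gives $\tau_A(a_1,\dots,a_n)=h(u(x_1,\dots,x_n))=u^A(a_1,\dots,a_n)$.
\end{proof}

\begin{proposition}\label{prop:count}
Let $\mathcal{V},\mathcal{W}$ be locally finite varieties of any signatures and $F\colon\mathcal{V}\to\mathcal{W}$ an equivalence. Then $|F(A)|=|A|$ for all finite $A\in\mathcal{V}$ if and only if $U_{\mathcal{W}}F\cong U_{\mathcal{V}}$. In that case $F$ is naturally isomorphic to a term equivalence, and $F(A)$ is weakly isomorphic to $A$ for every $A\in\mathcal{V}$.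
\end{proposition}

\begin{proof}
A natural isomorphism $U_{\mathcal{W}}F\cong U_{\mathcal{V}}$ consists of bijections $F(A)\to A$, which proves ``if''. Now assume that orders are preserved.

\emph{Step 1: $P\cong Q$.} For finite $A\in\mathcal{V}$, Lemma~\ref{lem:P} gives
\[
|\operatorname{Hom}(P,A)|=|F(A)|=|A|=|\operatorname{Hom}(Q,A)|.
\]
The following counting argument is due to Lov\'asz. Let $\operatorname{Sur}(X,B)$ be the set of surjective homomorphisms $X\to B$. Sorting homomorphisms by their image gives, for finite $X$ and $A$,
\[
|\operatorname{Sur}(X,A)|=|\operatorname{Hom}(X,A)|-\sum_{B}|\operatorname{Sur}(X,B)|,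
\]
where $B$ runs over the proper subalgebras of $A$. Induction on $|A|$ yields $|\operatorname{Sur}(P,A)|=|\operatorname{Sur}(Q,A)|$ for all finite $A\in\mathcal{V}$. Both $P$ and $Q$ are finite; this is where local finiteness is needed. Taking $A=Q$ gives $|\operatorname{Sur}(P,Q)|=|\operatorname{Sur}(Q,Q)|\ge1$, and taking $A=P$ gives $|\operatorname{Sur}(Q,P)|=|\operatorname{Sur}(P,P)|\ge1$. Hence $|P|=|Q|$, and a surjection $P\to Q$ is an isomorphism. Therefore, naturally in $A\in\mathcal{V}$,
\[
U_{\mathcal{W}}F(A)\cong\operatorname{Hom}(P,A)\cong\operatorname{Hom}(Q,A)\cong U_{\mathcal{V}}(A).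
\]
Let $\eta_A\colon F(A)\to A$ be these bijections; they exist for infinite $A$ as well.

\emph{Step 2: terms go to terms.} For an $n$-ary $\mathcal{W}$-term $t$, the maps $\eta_A\circ t^{F(A)}\circ(\eta_A^{-1})^n$ form a natural transformation $U_{\mathcal{V}}^n\to U_{\mathcal{V}}$. By Lemma~\ref{lem:yoneda} there is a $\mathcal{V}$-term $t^*$ that induces them for all $A$. Conversely, let $u$ be an $n$-ary $\mathcal{V}$-term and put $\sigma_A=\eta_A^{-1}\circ u^A\circ\eta_A^n\colon F(A)^n\to F(A)$. Then $F(h)\circ\sigma_A=\sigma_{A_1}\circ F(h)^n$ for $h\colon A\to A_1$. The maps $\tau_B=\varepsilon_B\circ\sigma_{G(B)}\circ(\varepsilon_B^{-1})^n$, for $B\in\mathcal{W}$, form a natural transformation $U_{\mathcal{W}}^n\to U_{\mathcal{W}}$, so they are induced by a $\mathcal{W}$-term $u^*$. For $B=F(A)$ write $\varepsilon_{F(A)}=F(h)$ with $h\colon GF(A)\to A$; then $\tau_{F(A)}=F(h)\circ\sigma_{GF(A)}\circ(F(h)^{-1})^n=\sigma_A$. Thus $(u^*)^{F(A)}=\eta_A^{-1}\circ u^A\circ\eta_A^n$ for all $A$.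

\emph{Step 3: the term equivalence.} Let $\Phi(A)$ be the algebra on the underlying set of $A$ for which $\eta_A\colon F(A)\to\Phi(A)$ is an isomorphism. Step 2 says that $t^{\Phi(A)}=(t^*)^A$ and $u^A=(u^*)^{\Phi(A)}$ for all terms $t,u$ and all $A$. So $A$ is term equivalent to $\Phi(A)\cong F(A)$. For $h\colon A\to A_1$, naturality gives $h=\eta_{A_1}\circ F(h)\circ\eta_A^{-1}$, so $h$ is a homomorphism $\Phi(A)\to\Phi(A_1)$ and $\eta$ is a natural isomorphism $F\to\Phi$. The map $\Phi$ is injective, since the basic operations of $A$ are recovered as $f^A=(f^*)^{\Phi(A)}$. It is surjective: for $B\in\mathcal{W}$ there is an isomorphism $h\colon\Phi(A)\to B$ for some $A$; let $A_1$ be the algebra on the underlying set of $B$ for which $h\colon A\to A_1$ is an isomorphism. Then $h$ is an isomorphism from $\Phi(A)$ onto both $B$ and $\Phi(A_1)$, so $B=\Phi(A_1)$.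
\end{proof}

\begin{remark}\label{rem:K3}
In the situation of Theorem~\ref{thm:varieties}(a), the hypothesis of Proposition~\ref{prop:count} can be read off from (K3). By Lemma~\ref{lem:basic}, $F$ and $G$ respect products, subalgebras and homomorphic images, so $F$ restricts to an equivalence $\mathbf{V}(A)\to\mathbf{V}(F(A))$, and (K3) gives $|F(A)|=|A|$ for finite $A\in\mathcal{V}$. The next four sections prove this equality directly, by an argument that also yields part (b).
\end{remark}

\section{The smallest case: dual numbers}\label{sec:dual}

From now until the end of Section~\ref{sec:simple}, $\mathcal{V},\mathcal{W},p,q,F$ are as in Theorem~\ref{thm:varieties}, with $p=q$ not assumed, and $G$ and $P$ are as in Section~\ref{sec:preserve}. The hypotheses are symmetric in $(F,\mathcal{V},p)$ and $(G,\mathcal{W},q)$. The additive group of a member of $\mathcal{V}$ is annihilated by $p^a$, so finite members of $\mathcal{V}$ have $p$-power order, and finite members of $\mathcal{W}$ have $q$-power order.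

For ideals $I,K$, the ideal $IK$ is the additive span of the products $ik$. An ideal $N$ is \emph{nilpotent} if $N^j=0$ for some $j\ge1$, and the least such $j$ is its \emph{index}. A \emph{minimal} ideal is minimal among nonzero ideals, and a ring is \emph{simple} if it has exactly two ideals. We use three textbook facts. A finite ring $A$ has a largest nilpotent ideal, its radical $J(A)$, and $A/J(A)$ is a finite direct product of simple rings. A finite simple ring is isomorphic to a matrix ring $M_n(\mathbb{F}_Q)$ over a finite field, by the Wedderburn theorems. The group $\operatorname{Aut}(\mathbb{F}_{p^k})$ is cyclic of order $k$.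

The field $\mathbb{F}_p$ does not reveal its characteristic to the category, by (K2). One nilpotent element changes this. Suppose that $\mathcal{V}$ contains the ring of dual numbers $A=\mathbb{F}_p\oplus\mathbb{F}_p\epsilon$, $\epsilon^2=0$. Its ideals are $0$, $I=\mathbb{F}_p\epsilon$ and $A$. Let $\pi\colon A\to A/I=\mathbb{F}_p$ and $B=F(A)$. We show that $p=q$ and $B\cong A$.

\emph{Counting lifts.} The ring $F(\mathbb{F}_p)$ is a nonempty set, so by Lemma~\ref{lem:P} there is a homomorphism $\psi\colon P\to\mathbb{F}_p$. A map $\chi\colon P\to A$ with $\pi\chi=\psi$ has the form $\chi(x)=\psi(x)+d(x)\epsilon$ with $d\colon P\to\mathbb{F}_p$. It is additive exactly when $d$ is. Since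
\[
\chi(x)\chi(y)=\psi(x)\psi(y)+\bigl(\psi(x)d(y)+\psi(y)d(x)\bigr)\epsilon ,
\]
it is multiplicative exactly when
\begin{equation}\label{eq:leibniz}
d(xy)=\psi(x)d(y)+\psi(y)d(x)\qquad(x,y\in P).
\end{equation}
This forces $d(1)=2d(1)$, so $d(1)=0$ and $\chi(1)=1$. The additive solutions of \eqref{eq:leibniz} form a vector space over $\mathbb{F}_p$, finite because $P$ is finite; let $r$ be its dimension. So $\psi$ has $p^r$ lifts. By Lemma~\ref{lem:P}, $\theta_A$ maps the lifts bijectively onto the fiber of $F(\pi)$ over $\theta_{\mathbb{F}_p}(\psi)$, which is a coset of $I^F$. Hence $|I^F|=p^r$. But $I^F$ is a nonzero subgroup of the $q$-group $B$, so $p=q$ and $r\ge1$.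

\emph{The exponent is $1$.} The ring $B/I^F\cong F(\mathbb{F}_p)$ is simple and has no proper subring, so it is a simple ring of the form $\mathbb{Z}/n$, namely $\mathbb{F}_p$. The ideals of $B$ are $0$, $I^F$ and $B$. A product of $s$ simple rings has $2^s\neq3$ ideals, so $J(B)\ne0$ and $J(B)=I^F$. Thus $I^F$ is nilpotent, its square is a smaller ideal, and $(I^F)^2=0$. Every element of $B$ has the form $n\cdot1+j$ with $j\in I^F$ and acts on $I^F$ from either side as multiplication by the integer $n$. So every additive subgroup of $I^F$ is an ideal of $B$, and minimality gives $|I^F|=p$. Finally, there is a homomorphism $\mathbb{F}_p\to A$, hence one $\mathbb{F}_p\cong F(\mathbb{F}_p)\to B$. So $p\cdot1=0$ in $B$ and $B=\mathbb{F}_p1\oplus\mathbb{F}_pj$ with $j^2=0$.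

Both parts used that $A/I$ is a prime field, which acts on $I$ through integers. For a general square-zero minimal ideal, the first part survives after a careful choice of the homomorphism to be lifted, and gives $|I^F|=|I|^r$ with $r$ independent of $A$ and $I$. The second part is replaced by symmetry: the same count for $G$ gives $|I|=|I^F|^{r'}$, so $rr'=1$. To run the count for $G$ we must know that $(I^F)^2=0$, and we begin with that.

\section{Products of ideals}\label{sec:products}

The multiplication of a ring is not a morphism of the category, so products of ideals have to be detected indirectly. The operation $x-y+z$ is additive and sends $(1,1,1)$ to $1$. Whether it is multiplicative on a suitable subring of $A^3$ depends exactly on the vanishing of such products.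

\begin{lemma}\label{lem:commutator}
For ideals $I,K$ of $A\in\mathcal{V}$ we have $(IK+KI)^F=I^FK^F+K^FI^F$. Consequently $(N^j)^F=(N^F)^j$ for every ideal $N$ and all $j\ge1$, and $N$ is nilpotent if and only if $N^F$ is, with the same index.
\end{lemma}

\begin{proof}
Consider the subrings
\[
E=\{(x,y,z)\in A^3: x-y\in I,\ y-z\in K\},\qquad E_L=\{(x,y)\in A^2:x-y\in L\}\quad(L=I,K)
\]
and the homomorphisms $\alpha\colon E_I\to E$, $(x,y)\mapsto(x,y,y)$, and $\beta\colon E_K\to E$, $(y,z)\mapsto(y,y,z)$.

\emph{Claim: $IK+KI=0$ if and only if there is a homomorphism $m\colon E\to A$ such that $m\alpha$ is the first projection of $E_I$ and $m\beta$ is the second projection of $E_K$.} Suppose that $m$ exists, and let $i\in I$, $k\in K$. Then $m(i,0,0)=m\alpha(i,0)=i$ and $m(0,0,k)=m\beta(0,k)=k$. Since $(i,0,0)$ and $(0,0,k)$ have product $0$ in both orders, $ik=ki=0$. Conversely, let $IK+KI=0$ and put $m(x,y,z)=x-y+z$, so that $m(x,y,y)=x$ and $m(y,y,z)=z$. Write two elements of $E$ as $(y+i,y,y+k)$ and $(y_1+i_1,y_1,y_1+k_1)$ with $i,i_1\in I$ and $k,k_1\in K$. The value of $m$ on their product is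
\[
yy_1+(iy_1+yi_1+ii_1)+(ky_1+yk_1+kk_1),
\]
and the product of the values, $(y+i+k)(y_1+i_1+k_1)$, exceeds this by $ik_1+ki_1=0$. So $m$ is a homomorphism, and the claim is proved.

With their projections, $E$ is the limit of the diagram $A\to A/I\leftarrow A\to A/K\leftarrow A$, and $E_L$ is the limit of $A\to A/L\leftarrow A$. By Lemmas~\ref{lem:basic}(a) and~\ref{lem:ideals}, $F(E)$, $F(E_I)$, $F(E_K)$ are isomorphic, compatibly with the projections, to the rings built in the same way from $F(A)$, $I^F$, $K^F$. The maps $\alpha$ and $\beta$ are determined by their composites with the projections of $E$, so $F(\alpha)$ and $F(\beta)$ become the analogous maps for $F(A)$. Since $F$ is bijective on morphisms, $m$ exists for $(A,I,K)$ if and only if it exists for $(F(A),I^F,K^F)$. Thus $IK+KI=0$ if and only if $I^FK^F+K^FI^F=0$.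

Let $M$ be any ideal of $A$ and apply this to the ideals $(I+M)/M$ and $(K+M)/M$ of $A/M$, which correspond to $(I^F+M^F)/M^F$ and $(K^F+M^F)/M^F$ by Lemma~\ref{lem:ideals}. We obtain that $IK+KI\subseteq M$ if and only if $I^FK^F+K^FI^F\subseteq M^F$. The first inclusion is also equivalent to $(IK+KI)^F\subseteq M^F$, and $M^F$ runs over all ideals of $F(A)$. So $(IK+KI)^F$ and $I^FK^F+K^FI^F$ lie in the same ideals and are equal. Since $N^{j+1}=NN^j+N^jN$, induction on $j$ gives $(N^j)^F=(N^F)^j$, and $N^j=0$ if and only if $(N^j)^F=0$.
\end{proof}

\section{Orders of nilpotent ideals}\label{sec:nilpotent}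

Let $I$ be an ideal of $A$ with $I^2=0$ and fix $\varphi\colon P\to A$. The homomorphisms that agree with $\varphi$ modulo $I$ are given by maps $d\colon P\to I$ with $d(xy)=\varphi(x)d(y)+d(x)\varphi(y)$. This equation involves the action of $\varphi(P)$ on $I$, which varies with $A$. But all fibers of the surjective ring homomorphism $F(A)\to F(A/I)$ have $|I^F|$ elements, so we may count in whichever fiber we like. We choose $\varphi$ with values in the integer multiples of $1$, and we choose it for all $A$ at once by passing through the initial object.

Let $C=\mathrm{Fr}_{\mathcal{V}}(0)$. It is generated by $1$ and satisfies $p^a\cdot1=0$, so $C\cong\mathbb{Z}/p^c$. Here $c\ge1$, since otherwise $0=1$ would hold in $\mathcal{V}$, which is nontrivial. As $F(C)$ is a nonempty set, Lemma~\ref{lem:P} provides a homomorphism $\varphi_0\colon P\to C$, which we fix. Let $\psi\colon P\to C/pC=\mathbb{F}_p$ be its reduction, let $D$ be the $\mathbb{F}_p$-vector space of additive maps $d\colon P\to\mathbb{F}_p$ satisfying \eqref{eq:leibniz}, and let $r=\dim D$. The integer $r\ge0$ depends only on $P$ and $\varphi_0$.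

\begin{lemma}\label{lem:power}
If $I$ is a minimal ideal of a finite ring $A\in\mathcal{V}$ and $I^2=0$, then $|I^F|=|I|^r$.
\end{lemma}

\begin{proof}
Since $I$ is a nonzero finite $p$-group, the ideal $pI$ is properly contained in $I$. So $pI=0$ by minimality, and $I\cong\mathbb{F}_p^s$ as an additive group. Let $\pi\colon A\to A/I$, and let $\varphi\colon P\to A$ be $\varphi_0$ followed by the unique homomorphism $C\to A$. By Lemma~\ref{lem:P}, $\pi\chi=\pi\varphi$ holds if and only if $F(\pi)(\theta_A(\chi))=F(\pi)(\theta_A(\varphi))$. Hence $\theta_A$ maps $\{\chi\in\operatorname{Hom}(P,A):\pi\chi=\pi\varphi\}$ bijectively onto the coset $\theta_A(\varphi)+I^F$.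

The maps $\chi\colon P\to A$ with $\pi\chi=\pi\varphi$ are those of the form $\varphi+d$ with $d\colon P\to I$, and $\chi$ is additive exactly when $d$ is. Since $d(x)d(y)\in I^2=0$,
\[
\chi(x)\chi(y)=\varphi(xy)+\varphi(x)d(y)+d(x)\varphi(y).
\]
If $\varphi_0(x)$ is the class of the integer $n$, then $\varphi(x)=n\cdot1$ acts on $I$ from either side as multiplication by $n$, and since $pI=0$ this is multiplication by the scalar $\psi(x)$. So $\chi$ is multiplicative exactly when $d$ satisfies \eqref{eq:leibniz}, now read in $I$. As before $d(1)=2d(1)$, so $\chi(1)=1$ is automatic. In coordinates $I\cong\mathbb{F}_p^s$, such a $d$ is an $s$-tuple of elements of $D$. Therefore $|I^F|=|D|^s=p^{rs}=|I|^r$.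
\end{proof}

Minimality entered only through $pI=0$. It is the convenient hypothesis because $F$ visibly preserves it.

\begin{lemma}\label{lem:minimal}
If $I$ is a minimal ideal of a finite ring $A\in\mathcal{V}$ and $I^2=0$, then $p=q$ and $|I^F|=|I|$.
\end{lemma}

\begin{proof}
The order $|I^F|$ exceeds $1$ by Lemma~\ref{lem:ideals}, is a power of $p$ by Lemma~\ref{lem:power}, and divides the $q$-power $|F(A)|$. So $p=q$. By Lemmas~\ref{lem:ideals} and~\ref{lem:commutator}, $I^F$ is a minimal ideal of the finite ring $F(A)$ with $(I^F)^2=0$. Lemma~\ref{lem:power} for $G$ provides an integer $r'\ge0$ with $|(I^F)^G|=|I^F|^{r'}$, and $|(I^F)^G|=|I|$ by Lemma~\ref{lem:ideals}. Thus $|I|=|I|^{rr'}$ with $|I|>1$. So $rr'=1$, and $r=1$.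
\end{proof}

\begin{remark}
The value $r=1$ is forced only when such an ideal $I$ exists. For the identity functor of $\mathbf{V}(\mathbb{F}_p)$, the ring $P$ consists of the unary term operations of $\mathbb{F}_p$, that is, of all maps $\mathbb{F}_p\to\mathbb{F}_p$, and it is additively spanned by idempotents. For an idempotent $e$, \eqref{eq:leibniz} gives $d(e)=2\psi(e)d(e)$ with $\psi(e)\in\{0,1\}$, hence $d(e)=0$. So $r=0$.
\end{remark}

\begin{corollary}\label{cor:nilpotent}
If $N$ is a nilpotent ideal of a finite ring $T\in\mathcal{V}$, then $|N^F|=|N|$. If moreover $N\ne0$, then $p=q$.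
\end{corollary}

\begin{proof}
Take a maximal chain $0=N_0\subsetneq N_1\subsetneq\dots\subsetneq N_k=N$ of ideals of $T$. Each $N_i/N_{i-1}$ is a minimal ideal of $T/N_{i-1}$ and is nilpotent. A nonzero nilpotent ideal differs from its square, so the square of $N_i/N_{i-1}$ is zero. Lemmas~\ref{lem:ideals} and~\ref{lem:minimal} give $|N_i^F/N_{i-1}^F|=|N_i/N_{i-1}|$ for all $i$, and $p=q$ if $k\ge1$. Multiply these equalities.
\end{proof}

\section{Simple rings and the proofs of the theorems}\label{sec:simple}

A simple ring has no nonzero nilpotent ideal, so Corollary~\ref{cor:nilpotent} says nothing about it directly. Its subrings do have such ideals, unless the ring is a field, and $F$ respects subrings. For a finite ring $B$, let $\nu(B)$ be the largest index and $\mu(B)$ the largest order of a nilpotent ideal $N$ of a subring $T\le B$.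

\begin{lemma}\label{lem:matrix}
$\nu(M_n(\mathbb{F}_Q))=n$ and $\mu(M_n(\mathbb{F}_Q))=Q^{n(n-1)/2}$.
\end{lemma}

\begin{proof}
Let $N$ be a nilpotent ideal of a subring. It need not be closed under scalars, so we work with spans. Put $X_0=\mathbb{F}_Q^n$ and let $X_j$ be the $\mathbb{F}_Q$-span of $N^jX_0$ for $j\ge 1$. Then $X_{j+1}$ is the span of $NX_j$, and $X_0\supseteq X_1\supseteq\cdots$. If $X_j=X_{j+1}$, then $X_j=X_{j'}$ for all $j'\ge j$, and so $X_j=0$ because $N$ is nilpotent. Thus the chain decreases strictly until it reaches $0$, which gives $X_n=0$ and $N^n=0$. Choose a basis of the last nonzero $X_j$, extend it to a basis of $X_{j-1}$, and continue up to $X_0$. Since $NX_i\subseteq X_{i+1}$, each element of $N$ maps every basis vector into the span of the earlier ones. So $N$ is conjugate to a set of strictly upper triangular matrices, and $|N|\le Q^{n(n-1)/2}$.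

Both bounds are attained when $T$ is the ring of upper triangular matrices and $N$ is its ideal of strictly upper triangular matrices. For $n\ge2$ the index is $n$ because $E_{12}E_{23}\cdots E_{n-1,n}=E_{1n}\ne0$ lies in $N^{n-1}$; for $n=1$ the ideal $N=0$ has index $1$.
\end{proof}

\begin{lemma}\label{lem:simple}
If $A\cong M_n(\mathbb{F}_{p^k})$ lies in $\mathcal{V}$, then $F(A)\cong M_n(\mathbb{F}_{q^k})$. If $n\ge2$, then $p=q$.
\end{lemma}

\begin{proof}
The ring $F(A)$ is finite and simple by Lemmas~\ref{lem:basic}(d) and~\ref{lem:ideals}, and it has $q$-power order, so $F(A)\cong M_m(\mathbb{F}_{q^l})$. By Lemmas~\ref{lem:basic}(c), \ref{lem:ideals} and~\ref{lem:commutator}, the pairs $(T,N)$ in the definition of $\nu$ and $\mu$ for $A$ correspond bijectively to those for $F(A)$, with the same index, and with the same order by Corollary~\ref{cor:nilpotent}. So $\nu(A)=\nu(F(A))$ and $\mu(A)=\mu(F(A))$, and Lemma~\ref{lem:matrix} gives $n=m$ and $p^{kn(n-1)/2}=q^{ln(n-1)/2}$. If $n\ge2$, the exponents are positive, so $p=q$ and $k=l$. If $n=1$, then $\operatorname{Aut}(A)\cong\operatorname{Aut}(F(A))$ have orders $k$ and $l$, so $k=l$.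
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:varieties}]
Let $A\in\mathcal{V}$ be finite, $J=J(A)$, and $A/J\cong\prod_iM_{n_i}(\mathbb{F}_{p^{k_i}})$; the product is empty when $A$ is the zero ring. The factors are homomorphic images of $A$, so they lie in $\mathcal{V}$. Since $F$ preserves products, Lemmas~\ref{lem:ideals} and~\ref{lem:simple} and Corollary~\ref{cor:nilpotent} give
\begin{equation}\label{eq:structure}
F(A)/J^F\cong\prod_iM_{n_i}(\mathbb{F}_{q^{k_i}}),\qquad |J^F|=|J|.
\end{equation}

(b) Let $p\ne q$. Then $J=0$ by Corollary~\ref{cor:nilpotent} and all $n_i=1$ by Lemma~\ref{lem:simple}, so $A$ is a product of finite fields. For any decomposition $A\cong\prod_i\mathbb{F}_{p^{k_i}}$, \eqref{eq:structure} gives $F(A)\cong\prod_i\mathbb{F}_{q^{k_i}}$.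

(a) Let $p=q$. Then \eqref{eq:structure} gives $F(A)/J^F\cong A/J$, hence $|F(A)|=|A/J|\,|J|=|A|$ for every finite $A\in\mathcal{V}$. This is the point at which the equality of the primes is needed: the category determines the degrees $k_i$, and $p=q$ turns equal degrees into equal orders. Proposition~\ref{prop:count} yields all assertions of (a) except the last.

For the additive groups, we identify the ideals $p^iA$ categorically. The ring $F(C)$ is initial in $\mathcal{W}$, so $F(C)\cong\mathbb{Z}/p^{c'}$ for some $c'$. The ideal lattices of $C$ and $F(C)$ are chains with $c+1$ and $c'+1$ elements. By Lemma~\ref{lem:ideals}, $c=c'$ and $(p^iC)^F=p^iF(C)$, so $F(C/p^iC)\cong\mathbb{Z}/p^i\cong C/p^iC$ for $0\le i\le c$. A ring $B$ admits a homomorphism $\mathbb{Z}/p^i\to B$ if and only if $p^i\cdot1=0$ in $B$. Hence, for an ideal $M$ of $A$ and $0\le i\le c$,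
\begin{align*}
p^iA\subseteq M&\iff\operatorname{Hom}(C/p^iC,A/M)\ne\emptyset\\
&\iff\operatorname{Hom}(\mathbb{Z}/p^i,F(A)/M^F)\ne\emptyset\iff p^iF(A)\subseteq M^F.
\end{align*}
As in the proof of Lemma~\ref{lem:commutator}, this gives $(p^iA)^F=p^iF(A)$, and so $F(A)/p^iF(A)\cong F(A/p^iA)$. For finite $A$, preservation of orders applied to $A$ and to $A/p^iA$ gives $|p^iA|=|p^iF(A)|$ for $0\le i\le c$; for $i>c$ both groups are zero. In a finite abelian $p$-group $H$, the quotient $|p^{i-1}H|/|p^iH|$ equals $p^{t_i}$, where $t_i$ is the number of cyclic factors of order at least $p^i$. So the numbers $|p^iH|$ determine $H$ up to isomorphism.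
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $F\colon\mathbf{V}(R)\to\mathbf{V}(S)$ be an equivalence with $F(R)\cong S$. The zero ring is the terminal object, so if one of $R$, $S$ is zero, then both are, and there is nothing to prove. Let both be nonzero. Then $\mathbf{V}(R)$ is nontrivial and satisfies $|R|\cdot1=0$. It is locally finite, because its free algebra on $n$ generators is isomorphic to the algebra of $n$-ary term operations of $R$, a subalgebra of the finite algebra $R^{R^n}$, and every $n$-generated member is a homomorphic image of it. The same holds for $\mathbf{V}(S)$. By Theorem~\ref{thm:varieties}(a), $R$ is weakly isomorphic to $F(R)\cong S$.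
\end{proof}

\section{Classification and sharpness}\label{sec:class}

\begin{corollary}\label{cor:class}
Finite rings $R$ and $S$ are categorically equivalent if and only if there is a bijection between their nonzero $p$-components such that each corresponding pair $(R_p,S_q)$ satisfies one of the following:
\begin{itemize}
\item[(i)] $p=q$, and $R_p$ and $S_p$ are weakly isomorphic;
\item[(ii)] $p\ne q$, $R_p\cong\prod_i\mathbb{F}_{p^{k_i}}$ and $S_q\cong\prod_i\mathbb{F}_{q^{k_i}}$ for the same $k_i$.
\end{itemize}
\end{corollary}

\begin{proof}
By (K1) it suffices to decide when $R_p$ and $S_q$ are categorically equivalent. For $p=q$ this happens exactly when they are weakly isomorphic, by Theorem~\ref{thm:main} and because weak isomorphism implies categorical equivalence. For $p\ne q$ use (K2).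
\end{proof}

\begin{example}\label{ex:primes}
The primes in Theorem~\ref{thm:main} must be equal. The fields $\mathbb{F}_2$ and $\mathbb{F}_3$ are categorically equivalent by (K2), but they have different orders, so they are not weakly isomorphic. Equal characteristic does not suffice outside prime-power order: $\mathbb{F}_2\times\mathbb{F}_9$ and $\mathbb{F}_4\times\mathbb{F}_3$ have characteristic $6$ and are categorically equivalent by Corollary~\ref{cor:class}, pairing $\mathbb{F}_2$ with $\mathbb{F}_3$ and $\mathbb{F}_9$ with $\mathbb{F}_4$, but their orders are $18$ and $12$.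
\end{example}

\begin{example}\label{ex:opposite}
``Weakly isomorphic'' cannot be strengthened to ``isomorphic''. Let $K=\mathbb{F}_{p^2}$ and
\[
R=\left\{\begin{pmatrix}a&b\\0&d\end{pmatrix}:a\in\mathbb{F}_p,\ b,d\in K\right\}.
\]
The ideal $J=KE_{12}$ has square zero, and $R/J\cong\mathbb{F}_p\times K$ has no nonzero nilpotent ideal, so $J$ is the radical of $R$ and also of $R^{\mathrm{op}}$. For $x\in R$ with diagonal entries $a,d$ and for $c\in K$ we have $x\cdot cE_{12}=acE_{12}$ and $cE_{12}\cdot x=cdE_{12}$. Hence $\{x:xJ=0\}$ is given by $a=0$ and has index $p$ in $R$, while $\{x:Jx=0\}$ is given by $d=0$ and has index $p^2$. In $R^{\mathrm{op}}$ these two indices are interchanged. An isomorphism maps radical to radical and preserves both indices, so $R\not\cong R^{\mathrm{op}}$. Yet $R$ and $R^{\mathrm{op}}$ are term equivalent $p$-rings, and therefore categorically equivalent.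
\end{example}

\begin{thebibliography}{1}
\bibitem{problem}
\texttt{http://orbilu.uni.lu/bitstream/10993/38974/1/abstracts\_26-02-2019.pdf}
\end{thebibliography}
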